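# Compact sets with countable vertical fibers in the Hilbert cube

## 1. Sets that meet each vertical arc at most once

Let $I=[0,1]$ and let $Q=\prod_{i\ge1}I_i$, each $I_i=I$, be the Hilbert cube. Write $Q=I_1\times Q_2$ with $Q_2=\prod_{i\ge2}I_i$, and let $p\colon Q\to Q_2$ be the projection. The fiber $p^{-1}(x)=I_1\times\{x\}$ is the *vertical arc* over $x$. For $X\subset Q$ write
$$X_x=\{t\in I:(t,x)\in X\},$$
and call $p(X)$ the *shadow* of $X$. We compare three conditions on a compact set $X\subset Q$.

**Definition (vertical order).** $X$ has vertical order at most $r$ if every $X_x$ has at most $r$ points, and countable vertical order if every $X_x$ is countable. We say "order one" and "order two" for $r=1,2$.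

The arc $\{(t,t,\frac12,\frac12,\dots)\}$ has order one. The union of two faces $\{0,1\}\times Q_2$ has order two. A vertical arc does not have countable order.

**Definition (Z-set).** A closed set $X\subset Q$ is a $Z$-set if every map $f\colon Q\to Q$ can be approximated arbitrarily closely by maps whose images miss $X$.

The set $\{0,1\}\times Q_2$ is a $Z$-set: compose $f$ with $(t,x)\mapsto(\delta+(1-2\delta)t,x)$, where $\delta>0$ is small. The set $\{\frac12\}\times Q_2$ is not: a map close to the identity has a first coordinate that takes values near $0$ and near $1$, hence takes the value $\frac12$, because $Q$ is connected.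

**Definition (codimension, in the sense of Kroonenberg).** A closed set $X\subset Q$ has codimension $\ge n$, written $\operatorname{codim}X\ge n$, if $H_k(U,U\setminus X)=0$ for all open $U\subset Q$ and all $k<n$. It has infinite codimension if this holds for every $n$.

Homology is singular with integer coefficients, and $H_{-1}=0$. The condition is vacuous for $n\le0$, and the empty set has infinite codimension.

For $n=1$ the condition says that $X$ is nowhere dense. Indeed $H_0(U,U\setminus X)=0$ means that every path component of $U$ meets $U\setminus X$. Path components of open sets in $Q$ are open, so this holds for all $U$ exactly when $X$ contains no nonempty open set. The set $S=\{\frac12\}\times Q_2$ has codimension $\ge1$ but not $\ge2$: the map $H_1(Q,Q\setminus S)\to\tilde H_0(Q\setminus S)=\mathbb Z$ is onto, since $\tilde H_0(Q)=0$.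

A $Z$-set always has infinite codimension (Lemma 4(c) below). The paper "Vertical Order in the Hilbert Cube" (doi:10.1215/ijm/1256069294) is the source of a conjecture in the other direction: a compact set that has infinite codimension and countable vertical order (or vertical order two) is a $Z$-set. We prove that this is true. We begin with the easy case.

**Proposition 1.** Let $X\subset(0,1)\times Q_2$ be compact, of infinite codimension and of vertical order one. Then $X$ is a $Z$-set.

The proof takes three steps. First, the shadow $p(X)$ again has infinite codimension, now in $Q_2$. Second, maps of polyhedra of dimension at most $2$ can be pushed off $X$. Third, infinite codimension upgrades dimension $2$ to all dimensions. Most of the tools serve the general case too, so we set them up with that in view.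

## 2. Approximating maps into Hilbert cubes

**Conventions.** A *Hilbert cube* is a product $P=\prod_{i\ge1}J_i$ of countably infinitely many nondegenerate closed intervals of length $\le2$, with the metric $d(x,y)=\sup_i2^{-i}|x_i-y_i|$, which induces the product topology. The metric comes from a norm, so balls are convex and $d(x,(1-t)x+ty)=t\,d(x,y)$. Hence the straight-line homotopy between two maps within $\varepsilon$ of each other moves each point by at most $\varepsilon$. Put $d(\cdot,\emptyset)=\infty$. The spaces $Q$, $Q_2$, and $J\times P$ with $J$ a closed interval of length $\le 2$ are Hilbert cubes. The definitions of $Z$-set and codimension are used in any Hilbert cube. A *polyhedron* is a finite simplicial complex.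

**Definition ($Z_m$-set).** A closed $S\subset P$ is a $Z_m$-set if every map $f\colon K\to P$ of a polyhedron with $\dim K\le m$ can be approximated arbitrarily closely by maps into $P\setminus S$.

A $Z_0$-set is the same as a closed nowhere dense set. A closed subset of a $Z_m$-set is a $Z_m$-set. Since $P$ is compact, homeomorphisms of Hilbert cubes are uniformly continuous, so they carry $Z_m$-sets to $Z_m$-sets.

**Fact 1.** $S$ is a $Z$-set if and only if it is a $Z_m$-set for every $m$.

If $S$ is a $Z$-set, approximate $\mathrm{id}_P$ by $h\colon P\to P\setminus S$. Then $h\circ f$ is close to $f$ and misses $S$. Conversely, let $f\colon P\to P$ be given, and let $r_m$ be the projection of $P$ onto $P_m\times\{pt\}$, where $P_m=J_1\times\dots\times J_m$. For large $m$ the map $r_m$ is close to the identity, so $f\circ r_m$ is close to $f$ by uniform continuity. Now $P_m\times\{pt\}$ is a polyhedron. Push $f|_{P_m\times\{pt\}}$ off $S$ and compose with $r_m$.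

**Fact 2 (Baire).** If a closed set $S$ is a countable union of closed $Z_m$-sets $S_j$, then $S$ is a $Z_m$-set. The same holds for $Z$-sets.

For a polyhedron $K$ with $\dim K\le m$, the space $C(K,P)$ with the uniform metric is complete. The maps missing $S_j$ form a set that is open (both $f(K)$ and $S_j$ are compact) and dense (by hypothesis). By Baire's theorem the maps missing all $S_j$ are dense. For $Z$-sets take $K=P$.

**Fact 3 (extension).** Let $K$ be a compact metric space, $\Gamma\subset K$ closed, $f\colon K\to P$ and $g\colon\Gamma\to P$ with $d(f|_\Gamma,g)\le\varepsilon$. Then $g$ extends to a map $K\to P$ within $\varepsilon$ of $f$.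

By Tietze, extend each coordinate difference $g_i-f_i\colon\Gamma\to[-2^i\varepsilon,2^i\varepsilon]$ to $h_i$ on $K$ with the same bound. Then clamp $f_i+h_i$ to $J_i$, that is, compose with the nearest-point retraction $\mathbb R\to J_i$. Since $f_i\in J_i$, clamping does not increase the distance to $f_i$. On $\Gamma$ it changes nothing, since $f_i+h_i=g_i\in J_i$ there.

We also recall **relative Mayer–Vietoris**: for open sets $A\subset U$ and $A'\subset U'$ of a space, the sequence
$$H_k(U\cap U',A\cap A')\to H_k(U,A)\oplus H_k(U',A')\to H_k(U\cup U',A\cup A')\to H_{k-1}(U\cap U',A\cap A')\tag{1}$$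
is part of a long exact sequence.

## 3. The homology of a set and of its shadow

The first lemma collects formal properties: passing to subsets, testing on a basis, and multiplying by an interval.

**Lemma 2.** Let $P$ be a Hilbert cube and $n\ge1$.

(a) If $Y\subset X$ are closed in $P$ and $\operatorname{codim}X\ge n$, then $\operatorname{codim}Y\ge n$.

(b) Let $\mathcal B$ be a basis of $P$ closed under finite intersections, and let $X$ be closed with $H_k(U,U\setminus X)=0$ for all $U\in\mathcal B$ and $k<n$. Then $\operatorname{codim}X\ge n$.

(c) If $W\subset P$ is closed with $\operatorname{codim}W\ge n$, then $J\times W\subset J\times P$ has codimension $\ge n$.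

*Proof.* (a) Let $U$ be open and $k<n$. The triple $U\setminus X\subset U\setminus Y\subset U$ gives the exact sequence
$$H_k(U,U\setminus X)\to H_k(U,U\setminus Y)\to H_{k-1}(U\setminus Y,U\setminus X).$$
The first group is $0$. Put $V=U\setminus Y$, an open set. Since $Y\subset X$, we have $U\setminus X=V\setminus X$, so the last group is $H_{k-1}(V,V\setminus X)=0$. Hence the middle group is $0$.

(b) We first show, by induction on $m$, that $H_k(U,U\setminus X)=0$ for $k<n$ when $U=U_1\cup\dots\cup U_m$ with $U_i\in\mathcal B$. The case $m=1$ is the hypothesis. For the step, apply (1) to $U'=U_1\cup\dots\cup U_{m-1}$ and $U_m$, with the subsets $U'\setminus X$ and $U_m\setminus X$: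
$$H_k(U',U'\setminus X)\oplus H_k(U_m,U_m\setminus X)\to H_k(U,U\setminus X)\to H_{k-1}(U'\cap U_m,(U'\cap U_m)\setminus X).$$
The set $U'\cap U_m=\bigcup_{i<m}(U_i\cap U_m)$ is a union of $m-1$ members of $\mathcal B$. So both outer groups vanish by induction. Now let $U$ be any open set and $c$ a relative cycle of $(U,U\setminus X)$ of dimension $k<n$. The simplices of $c$ have compact union, which lies in a finite union $W\subset U$ of members of $\mathcal B$. Then $c$ is a relative cycle of $(W,W\setminus X)$, hence a relative boundary there, hence also in $(U,U\setminus X)$.

(c) The sets $T\times V$, with $T$ a relatively open interval of $J$ (possibly empty) and $V$ open in $P$, form a basis closed under finite intersections. For $T\neq\emptyset$ the interval $T$ is contractible, so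
$$H_k(T\times V,T\times(V\setminus W))\cong H_k(V,V\setminus W)=0\quad\text{for }k<n.$$
Apply (b). $\square$

The second lemma compares a set with its shadow. For a compact $Y\subset J\times P$ with shadow $B$ in $P$, let $l(x)=\min Y_x$ and $u(x)=\max Y_x$ for $x\in B$, and define the *vertical filling*
$$\hat Y=\{(t,x):x\in B,\ l(x)\le t\le u(x)\}.$$
If $Y$ has order one, then $\hat Y=Y$. If $Y=\{\frac13,\frac23\}\times B$, then $\hat Y=[\frac13,\frac23]\times B$.

The function $u$ is upper semicontinuous on $B$: if $x_j\to x$ in $B$ and $u(x_j)\to s$, then $(s,x)\in Y$, so $s\le u(x)$. Likewise $l$ is lower semicontinuous. If points $(t_j,x_j)\in\hat Y$ converge to $(t,x)$, then $x\in B$ and $l(x)\le t\le u(x)$ by semicontinuity. So $\hat Y$ is compact.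

**Lemma 3.** Let $Y\subset J\times P$ be compact with shadow $B$, and $n\ge1$.

(a) Let $T\subset J$ be a relatively open interval, $V\subset P$ open, and let $c_-<c_+$ in $T$ satisfy $c_-<l(x)\le u(x)<c_+$ for all $x\in B\cap V$. Then for $M=T\times V$ and all $k$,
$$H_k(M,M\setminus\hat Y)\cong H_{k-1}(V,V\setminus B).\tag{2}$$

(b) If $J=[a,b]$, $Y\subset(a,b)\times P$ and $\operatorname{codim}\hat Y\ge n+1$, then $\operatorname{codim}B\ge n$.

(c) If $B\subset P$ is closed with $\operatorname{codim}B\ge n$, then $\{0\}\times B\subset[-1,1]\times P$ has codimension $\ge n+1$.

*Proof.* (a) We cut the complement of $\hat Y$ into the part above and the part below: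
$$E_+=\{(t,x)\in M:x\notin B\text{ or }t>u(x)\},\qquad E_-=\{(t,x)\in M:x\notin B\text{ or }t<l(x)\}.$$
Both are open by semicontinuity. Since $l\le u$,
$$E_+\cup E_-=M\setminus\hat Y,\qquad E_+\cap E_-=T\times(V\setminus B).$$
The homotopy $(t,x)\mapsto((1-s)t+sc_+,x)$ deforms $M$ onto $\{c_+\}\times V$. It keeps $E_+$ inside $E_+$, because if $x\in B$ and $t>u(x)$, then both $t$ and $c_+$ exceed $u(x)$. Also $\{c_+\}\times V\subset E_+$. So the inclusion $E_+\subset M$ is a homotopy equivalence and $H_*(M,E_+)=0$. With $c_-$ we get $H_*(M,E_-)=0$. Now (1) for the pairs $(M,E_+)$ and $(M,E_-)$ gives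
$$H_k(M,M\setminus\hat Y)\cong H_{k-1}(M,T\times(V\setminus B))\cong H_{k-1}(V,V\setminus B).$$

(b) Since $Y$ is compact in $(a,b)\times P$, there are $c_\pm\in(a,b)$ with $c_-<l\le u<c_+$ on all of $B$. Take $T=J$. For $V$ open and $k<n$, (2) gives $H_k(V,V\setminus B)\cong H_{k+1}(J\times V,(J\times V)\setminus\hat Y)=0$, as $k+1<n+1$.

(c) Use Lemma 2(b) with the basis of sets $T\times V$. If $0\notin T$, the set $T\times V$ misses $\{0\}\times B$ and the groups vanish. If $0\in T$, then (a) applies with $Y=\hat Y=\{0\}\times B$, and the group in dimension $k$ is $H_{k-1}(V,V\setminus B)$. It vanishes for $k-1<n$. $\square$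

## 4. From vanishing homology to pushing polyhedra off

For fundamental-group reasons, homology alone gives only $Z_0$ and $Z_1$. Once simple connectivity is available, Hurewicz's theorem does the rest.

**Lemma 4.** Let $S\subset P$ be closed.

(a) For $n\in\{1,2\}$: if $\operatorname{codim}S\ge n$, then $S$ is a $Z_{n-1}$-set.

(b) If $n\ge1$, $\operatorname{codim}S\ge n$ and $S$ is a $Z_2$-set, then $S$ is a $Z_{n-1}$-set. Hence a $Z_2$-set of infinite codimension is a $Z$-set.

(c) If $S$ is a $Z_m$-set, then $\operatorname{codim}S\ge m+1$.

*Proof of (a) and (b).* **Step 1: complements in convex sets are highly connected.** Let $U\ne\emptyset$ be convex and open. We claim that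
$$U\setminus S\ne\emptyset\quad\text{and}\quad\pi_k(U\setminus S)=0\ \text{ for all }k\le n-2.\tag{3}$$
If $U\setminus S$ were empty, $H_0(U,U\setminus S)=\mathbb Z$ would contradict $\operatorname{codim}S\ge1$. The exact sequence $H_{k+1}(U,U\setminus S)\to\tilde H_k(U\setminus S)\to\tilde H_k(U)=0$ gives $\tilde H_k(U\setminus S)=0$ for $k\le n-2$. For $n=1$ nothing more is needed. For $n\ge2$ the set $U\setminus S$ is path connected, which is all of (3) when $n=2$.

Let $n\ge3$, so that $S$ is a $Z_2$-set by assumption. We show that $U\setminus S$ is simply connected. A loop $\alpha\colon S^1\to U\setminus S$ extends to $\tilde\alpha\colon D^2\to U$ by convexity. Choose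
$$0<\varepsilon<\min\{d(\tilde\alpha(D^2),P\setminus U),\ d(\alpha(S^1),S)\}$$
and $g\colon D^2\to P\setminus S$ within $\varepsilon$ of $\tilde\alpha$. Then $g(D^2)\subset U\setminus S$. The straight-line homotopy from $\alpha$ to $g|_{S^1}$ stays within $\varepsilon$ of $\alpha(S^1)$, so it lies in $U\setminus S$. Thus $\alpha$ is freely homotopic to a loop that bounds the disc $g$, hence null-homotopic. Now Hurewicz's theorem turns the vanishing of $\tilde H_k$, $k\le n-2$, into (3).

**Step 2: build the approximation one skeleton at a time.** Let $f\colon K\to P$ with $\dim K\le n-1$, let $\varepsilon>0$ and $\eta=\varepsilon/(n+1)$. Subdivide $K$ so that $\operatorname{diam}f(\sigma)<\eta$ for every simplex $\sigma$. Pick $y_\sigma\in\sigma$, and let $U_\sigma$ be the open ball of radius $(\dim\sigma+1)\eta$ about $f(y_\sigma)$. If $\tau$ is a facet of $\sigma$, then $d(f(y_\tau),f(y_\sigma))<\eta$, so $U_\tau\subset U_\sigma$. Define $g$ on skeleta with $g(\sigma)\subset U_\sigma\setminus S$. On a vertex this is possible because $U_\sigma\setminus S\ne\emptyset$. If $\dim\sigma=k+1\le n-1$ and $g$ is defined on the facets, then $g(\partial\sigma)\subset U_\sigma\setminus S$,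 and $g|_{\partial\sigma}$ extends over $\sigma$ into $U_\sigma\setminus S$, because $\pi_k(U_\sigma\setminus S)=0$ by (3). For $y\in\sigma$,
$$d(g(y),f(y))\le d(g(y),f(y_\sigma))+d(f(y_\sigma),f(y))<(\dim\sigma+1)\eta+\eta\le\varepsilon .$$
The last sentence of (b) follows with Fact 1.

*Proof of (c).* We realize a relative cycle by a map of a polyhedron and push that map off $S$. Let $O\subset P$ be open, $k\le m$, and let $c=\sum n_i\sigma_i$ be a relative $k$-cycle of $(O,O\setminus S)$ with distinct $\sigma_i$. Let $K$ be the finite $\Delta$-complex with one cell $e_\tau$ for each distinct singular simplex $\tau$ among the $\sigma_i$ and their iterated faces, glued according to the face relations. Then $\dim K\le k$, and the singular simplices fit together to a map $F\colon K\to O$. Let $L$ be the subcomplex of the cells $e_\tau$ with $\tau$ in $O\setminus S$.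

Distinct cells belong to distinct singular simplices. So the boundary of $\tilde c=\sum n_ie_{\sigma_i}$ has the same coefficients as $\partial c$. After cancellation $\partial c$ involves only simplices in $O\setminus S$. Hence $\partial\tilde c$ lies in $L$, and $\tilde c$ defines $\zeta\in H_k(K,L)$ with $F_*\zeta=[c]$. The second barycentric subdivision makes $(K,L)$ a pair of simplicial complexes.

Since $S$ is a $Z_m$-set, there is $G\colon K\to P\setminus S$ closer to $F$ than both $d(F(K),P\setminus O)$ and $d(F(L),S)$, which are positive by compactness. The straight-line homotopy from $F$ to $G$ is then a homotopy of maps of pairs $(K,L)\to(O,O\setminus S)$. As $G(K)\subset O\setminus S$, the map $G_*$ factors through $H_k(O\setminus S,O\setminus S)=0$. So $[c]=F_*\zeta=G_*\zeta=0$. $\square$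

## 5. Slices and graphs

**Lemma 5.** Let $B\subset P$ be a closed $Z_1$-set and let $c$ be an interior point of $J$. Then $\{c\}\times B$ is a $Z_2$-set in $J\times P$.

*Proof.* The first coordinate is used to shrink the problem by one dimension. Let $(f_1,f)\colon K\to J\times P$ with $\dim K\le2$. Approximate $f_1$ by $\varphi\colon K\to J$ that is affine on the simplices of a fine subdivision and different from $c$ at its vertices. On each simplex, $\varphi^{-1}(c)$ is the intersection with an affine hyperplane that contains no vertex. So $\Gamma=\varphi^{-1}(c)$ is a polyhedron of dimension $\le1$. Since $B$ is a $Z_1$-set, $f|_\Gamma$ is close to some $g\colon\Gamma\to P\setminus B$, and by Fact 3 $g$ extends to $g\colon K\to P$ close to $f$. The map $(\varphi,g)$ misses $\{c\}\times B$, because $\varphi=c$ only on $\Gamma$, where $g\notin B$. $\square$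

*Proof of Proposition 1.* **Step 1: the shadow.** Let $B=p(X)$. Order one means $\hat X=X$, so $\hat X$ has infinite codimension, and Lemma 3(b) shows that $B$ has infinite codimension in $Q_2$.

**Step 2: straighten the graph.** Here $l=u$ is both upper and lower semicontinuous, hence continuous, and $X=\{(u(x),x):x\in B\}$. Choose $[a,b]\subset(0,1)$ that contains $u(B)$ and extend $u$ by Tietze to $v\colon Q_2\to[a,b]$. Define $h(t,x)=(h_x(t),x)$, where $h_x\colon I\to I$ is the increasing homeomorphism that is affine on $[0,v(x)]$ and on $[v(x),1]$ with $h_x(v(x))=\frac12$. Then $h$ is a continuous bijection of the compact space $Q$, so a homeomorphism, and $h(X)=\{\frac12\}\times B$.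

**Step 3: push off.** By Lemma 4(a) with $n=2$, $B$ is a $Z_1$-set. By Lemma 5, $h(X)$ is a $Z_2$-set, hence so is $X$. By Lemma 4(b), $X$ is a $Z$-set. $\square$

## 6. What changes when several points lie over one $x$

The general statement is the following.

**Theorem A.** Let $X\subset Q$ be compact, of infinite codimension and of countable vertical order. Then $X$ is a $Z$-set. In particular this holds if $X$ has vertical order two.

So the conjecture is true in both versions. Vertical order two is a special case of countable vertical order.

Two things in the proof of Proposition 1 depend on order one: the identity $\hat X=X$ in Step 1, and the straightening in Step 2. First we look at a tempting way around both of them.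

**Pushing off the shadow.** If $p(X)$ were a $Z$-set in $Q_2$, the theorem would be immediate: given $(f_1,f_2)\colon Q\to I\times Q_2$, restrict to a large finite-dimensional cube as in Fact 1, push $f_2$ off $p(X)$, and keep $f_1$. This fails already in order one. To see it we need a lemma on zero-dimensional compacta, that is, compacta that can be partitioned into finitely many clopen sets of arbitrarily small diameter.

**Lemma 6.** Let $M$ be a Hilbert cube or $I^n$, let $Z\subset M$ be a zero-dimensional compactum and $U\subset M$ open, and suppose $H_k(U,U\setminus\{x\})=0$ for all $x\in Z\cap U$. Then $H_k(U,U\setminus Z)=0$. In particular, zero-dimensional compacta in a Hilbert cube have infinite codimension.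

*Proof.* If $Z=Z_1\sqcup Z_2$ with $Z_i$ closed, then $U\setminus Z_1$ and $U\setminus Z_2$ have union $U$ and intersection $U\setminus Z$. Since $H_{k+1}(U,U)=0$, the long exact sequence (1) shows that
$$H_k(U,U\setminus Z)\to H_k(U,U\setminus Z_1)\oplus H_k(U,U\setminus Z_2)$$
is injective. By induction the same holds for partitions into finitely many clopen pieces.

Suppose $0\ne z\in H_k(U,U\setminus Z)$. Splitting repeatedly into clopen pieces of smaller and smaller diameter, we find clopen sets $Z\supset Z^1\supset Z^2\supset\cdots$ with diameters tending to $0$, such that $z$ has nonzero image in each $H_k(U,U\setminus Z^i)$. Each $Z^i$ is nonempty, since $H_k(U,U)=0$. So $\bigcap Z^i=\{x\}$ for some $x\in Z$. The open sets $U\setminus Z^i$ increase to $U\setminus\{x\}$. If the image of $z$ in $H_k(U,U\setminus\{x\})$ were $0$, a representative of $z$ would be a boundary plus a chain in $U\setminus\{x\}$. That chain has compact support, so it would lie in some $U\setminus Z^i$, and the image of $z$ in $H_k(U,U\setminus Z^i)$ would be $0$. Hence the image of $z$ in $H_k(U,U\setminus\{x\})$ is nonzero. But this group is $0$, by hypothesis if $x\in U$ and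 trivially if $x\notin U$. This is a contradiction.

Finally, a point $x$ of a Hilbert cube is a $Z$-set: replace the $i$-th coordinate, $i$ large, by a constant $\ne x_i$. By Lemma 4(c) it has infinite codimension, so the hypothesis holds for all $k$ and $U$. $\square$

By a theorem of R. Y. T. Wong (*A wild Cantor set in the Hilbert cube*, Pacific J. Math. 24 (1968)), there is a Cantor set in the Hilbert cube that is not a $Z$-set. Place a copy $C$ in $Q_2$ and let $X=\{\frac12\}\times C$. It has infinite codimension by Lemma 6 and order one, so it is a $Z$-set by Proposition 1. Its shadow $C$ is not a $Z$-set in $Q_2$. So the shadow keeps its codimension but need not be a $Z$-set, and a proof must move the vertical coordinate.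

**Projecting codimension in order two.** Lemma 3 computes the homology of the shadow from the filling $\hat X$, and in order two $\hat X$ can be much larger than $X$. Here is a model in finite codimension. Let $C=\{0,1\}^{\mathbb N}$ be the Cantor set of sequences $c=(c_1,c_2,\dots)$, and put
$$e(c)=\tfrac14+\tfrac12\sum_i2c_i3^{-i},\qquad g(c)=\tfrac14+\tfrac12\sum_ic_i2^{-i},\qquad X'=\{(e(c),g(c)):c\in C\}\subset(0,1)^2 .$$
The map $e$ is injective, so $X'$ is a Cantor set. A number has at most two binary expansions, so $X'$ meets each vertical line in at most two points, and two occur exactly over the dyadic points, that is, the points $\frac14+\frac12q$ with $q\in(0,1)$ a dyadic rational. Write $Q=I^2\times Q'$ and $X=X'\times Q'$.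

For $V$ open in $I^2$ and $k<2$ we have $H_k(V,V\setminus X')=0$ by Lemma 6, since the points of $X'$ are interior points of a square. With the basis of sets $V\times O$, where $O\subset Q'$ is a basic open box (empty or contractible), Lemma 2(b) gives $\operatorname{codim}X\ge2$. But $p(X)=[\frac14,\frac34]\times Q'$ has nonempty interior, so it does not even have codimension $\ge1$. In order one, Lemma 3(b) would have lost only one dimension. Here two are lost.

Where did the second one go? The filling $\hat X$ adds to $X$ the vertical segments over dyadic points (times $Q'$). Together with $X'$ these segments form a monotone arc, a Cantor staircase turned on its side. Over a dyadic point whose two expansions first differ in the $k$-th digit, the segment has length $\frac12\bigl(2\cdot3^{-k}-\sum_{i>k}2\cdot3^{-i}\bigr)=\frac12\,3^{-k}$. So for each $m$, only finitely many dyadic points carry a segment of length $\ge1/m$. For large $m$ these points, times $Q'$, form a nonempty set $W_m\subset Q_2$ of codimension exactly $1$.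

This suggests how to proceed. If the shadow of $X$ is too big, then $\hat X$ is too big although $X$ is not. So the pieces that the filling adds must be responsible, and these sit over the points $x$ where $X_x$ has two points at a definite distance. In infinite codimension we will find that a bad shadow contains a bad set over which $X$ has two separated points. This can be repeated, and each repetition forces more points in some fiber. To carry it out we must know that a countable union of sets of large codimension has large codimension.

## 7. Countable unions

**Lemma 7.** If a closed $B\subset P$ is a countable union of closed sets $B_j$ with $\operatorname{codim}B_j\ge n$, where $n\ge1$, then $\operatorname{codim}B\ge n$. Hence the same holds for infinite codimension.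

*Proof.* For $n=1$, codimension $\ge1$ means nowhere dense (Section 1, same argument in $P$). By Baire's theorem the union $B$ has empty interior. It is closed, so it is nowhere dense.

Let $n\ge2$. Fact 2 is the countable-union statement we want, but for $Z_m$-sets, and Lemma 4(b) leads from codimension to $Z_m$-sets only if the set is a $Z_2$-set. The sets $B_j$ themselves need not be $Z_2$-sets. We make them so by adding one dimension.

**Step 1: stabilize.** Let $S_j=\{0\}\times B_j\subset[-1,1]\times P$. By Lemma 3(c), $\operatorname{codim}S_j\ge n+1$. By Lemma 4(a) $B_j$ is a $Z_1$-set, as $n\ge2$, so by Lemma 5 $S_j$ is a $Z_2$-set. By Lemma 4(b), applied with $n+1$ in place of $n$, $S_j$ is a $Z_n$-set.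

**Step 2: take the union.** By Fact 2, $\{0\}\times B=\bigcup_jS_j$ is a $Z_n$-set. By Lemma 4(c), it has codimension $\ge n+1$.

**Step 3: return to $P$.** Apply Lemma 3(b) with $Y=\hat Y=\{0\}\times B$ to get $\operatorname{codim}B\ge n$. $\square$

## 8. Splitting a fiber again and again

**Lemma 8.** Let $Y\subset(0,1)\times Q_2$ be compact with $\operatorname{codim}Y\ge k+1$ in $Q$, $k\ge1$, and suppose that $p(Y)$ does not have codimension $\ge k$ in $Q_2$. Then there are disjoint closed intervals $L,L'\subset I$ such that the compact set
$$p(Y\cap(L\times Q_2))\cap p(Y\cap(L'\times Q_2))$$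
does not have codimension $\ge k+1$.

*Proof.* **Step 1: locate the added part of the filling.** By Lemma 3(b), $\hat Y$ does not have codimension $\ge k+1$. For $m\ge1$ let
$$W_m=\{x\in p(Y):u(x)-l(x)\ge1/m\},\qquad C_m=\hat Y\cap(I\times W_m).$$
The function $u-l$ is upper semicontinuous on the compact set $p(Y)$, so $W_m$ and $C_m$ are compact. If $l(x)=u(x)$, the only point of $\hat Y$ over $x$ is $(l(x),x)\in Y$. Otherwise $x\in W_m$ for some $m$. Hence
$$\hat Y=Y\cup\bigcup_{m\ge1}C_m.$$
Since $\operatorname{codim}Y\ge k+1$, Lemma 7 shows that some $C_m$ does not have codimension $\ge k+1$. If $W_m$ had codimension $\ge k+1$, so would $I\times W_m$ by Lemma 2(c), and then $C_m$ by Lemma 2(a). So $W_m$ does not have codimension $\ge k+1$. Fix this $m$.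

**Step 2: make the two heights uniform.** Over each $x\in W_m$ there are two points of $Y$ at distance $\ge1/m$, but their heights vary with $x$. Let $N=3m$ and $L_i=[\frac{i-1}N,\frac iN]$ for $1\le i\le N$. If $x\in W_m$, $l(x)\in L_i$ and $u(x)\in L_j$, then
$$\frac3N=\frac1m\le u(x)-l(x)\le\frac{j-i+1}N,$$
so $j-i\ge2$ and $L_i\cap L_j=\emptyset$. Therefore
$$W_m\subset\bigcup_{j-i\ge2}p(Y\cap(L_i\times Q_2))\cap p(Y\cap(L_j\times Q_2)),$$
a finite union of compact sets. If all of them had codimension $\ge k+1$, so would their union by Lemma 7, and then $W_m$ by Lemma 2(a). So one of them does not. Take $L=L_i$, $L'=L_j$ for it. $\square$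

Call a compact subset of $Q_2$ *bad* if it does not have infinite codimension. Bad sets are nonempty. For infinite codimension, Lemma 8 reads:

> If $Y\subset(0,1)\times Q_2$ is compact of infinite codimension and $p(Y)$ is bad, then there are disjoint closed intervals $L,L'\subset I$ such that $p(Y\cap(L\times Q_2))\cap p(Y\cap(L'\times Q_2))$ is bad. $\quad(4)$

Indeed, $p(Y)$ fails to have codimension $\ge k$ for some $k\ge1$, and Lemma 8 applies with this $k$.

**Order two by hand.** Let $X\subset(0,1)\times Q_2$ be compact of infinite codimension and order two, and suppose $p(X)$ is bad. By (4) there are disjoint $L,L'$ such that $B_1=p(X\cap(L\times Q_2))\cap p(X\cap(L'\times Q_2))$ is bad. Over each $x\in B_1$, $X$ has exactly one point in $L$ and one in $L'$. Put $Y=X\cap(L\times B_1)$. It has infinite codimension by Lemma 2(a) and order one, and $p(Y)=B_1$. So Lemma 3(b), as in Section 5, shows that $B_1$ has infinite codimension. This contradicts badness. Hence $p(X)$ has infinite codimension.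

For countable fibers no finite number of splittings suffices. We split along a binary tree.

**Proposition 9.** Let $X\subset(0,1)\times Q_2$ be compact, of infinite codimension in $Q$ and of countable vertical order. Then $p(X)$ has infinite codimension in $Q_2$.

*Proof.* Suppose $B_0=p(X)$ is bad. We build closed intervals $J_s\subset I$, indexed by finite $0$-$1$ words $s$, and bad sets $B_0\supset B_1\supset B_2\supset\cdots$.

**Step 1: the construction.** Let $s_0=\emptyset,s_1,s_2,\dots$ enumerate all finite $0$-$1$ words in order of non-decreasing length, and let $J_\emptyset=I$. At stage $i$ we split $J_{s_i}$. It has been defined already, because the word obtained by deleting the last letter of $s_i$ is shorter and so was treated earlier. Suppose inductively that $B_i$ is bad and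
$$B_i\subset p(X\cap(J_s\times Q_2))\quad\text{for every word }s\text{ for which }J_s\text{ has been defined.}\tag{5}$$
For $i=0$ this holds. Put $s=s_i$ and $Y=X\cap(J_s\times B_i)$. By (5), $p(Y)=B_i$, which is bad, and $Y$ has infinite codimension by Lemma 2(a). Choose $L,L'$ for $Y$ by (4), let $J_{s0}=L\cap J_s$ and $J_{s1}=L'\cap J_s$, and
$$B_{i+1}=p(Y\cap(J_{s0}\times Q_2))\cap p(Y\cap(J_{s1}\times Q_2)).$$
Since $Y\subset J_s\times Q_2$, intersecting $L$ and $L'$ with $J_s$ changes nothing, so $B_{i+1}$ is the bad set from (4). In particular $J_{s0}$ and $J_{s1}$ are nonempty. They are disjoint closed intervals (possibly single points) inside $J_s$. Moreover $B_{i+1}\subset p(Y)=B_i$, and $B_{i+1}\subset p(X\cap(J_{s\epsilon}\times Q_2))$ for $\epsilon=0,1$. So (5) holds for $i+1$.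

**Step 2: an uncountable fiber.** The sets $B_i$ are nonempty, compact and decreasing. Pick $x\in\bigcap_iB_i$. By (5), $X_x\cap J_s\ne\emptyset$ for every word $s$. Let $\beta$ be an infinite $0$-$1$ sequence and $\beta|n$ its first $n$ letters. The nonempty compact sets $X_x\cap J_{\beta|n}$ decrease with $n$, so there is a point of $X_x$ in $\bigcap_nJ_{\beta|n}$. Two distinct sequences separate at some letter, where the corresponding intervals are disjoint. So distinct $\beta$ give distinct points, and $X_x$ is uncountable. This is a contradiction. $\square$

## 9. Lifting discs past $X$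

Now we need a substitute for straightening the graph. The shadow $A=p(X)$ has codimension $\ge2$, so it is a $Z_1$-set, and a disc in $Q_2$ can be moved so that it meets $A$ only in a zero-dimensional set. Over such a set the vertical coordinate can be chosen piece by piece, with no matching conditions between pieces.

For rationals $a<b$ in $I$ let
$$G_{a,b}(X)=\{x\in Q_2:[a,b]\times\{x\}\subset X\}=\bigcap_{t\in[a,b]}\{x:(t,x)\in X\},$$
a closed set. If all $X_x$ are countable, every $G_{a,b}(X)$ is empty. If $X=I\times C$ with $C\subset Q_2$ closed, every $G_{a,b}(X)$ equals $C$.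

**Proposition 10.** Let $X\subset Q$ be compact such that $A=p(X)$ has codimension $\ge2$ in $Q_2$ and every $G_{a,b}(X)$ is a $Z_2$-set in $Q_2$ (for example empty). Then $X$ is a $Z_2$-set.

*Proof.* Let $(f_1,f_2)\colon K\to I\times Q_2$ with $\dim K\le2$, and $\varepsilon>0$.

**Step 1: general position in $Q_2$.** Let $\Gamma_j$ be the $1$-skeleton of the $j$-th barycentric subdivision of $K$. For each $j$, the maps $g\in C(K,Q_2)$ with $g(\Gamma_j)\cap A=\emptyset$ form an open set. It is dense: $A$ is a $Z_1$-set by Lemma 4(a), so a given map can be moved off $A$ on $\Gamma_j$, and Fact 3 extends the change to $K$. For each of the countably many pairs $a<b$, the maps missing $G_{a,b}(X)$ form an open dense set too, since $G_{a,b}(X)$ is a $Z_2$-set. By Baire's theorem there is $g$ within $\varepsilon$ of $f_2$ that misses all $G_{a,b}(X)$ and satisfies $g(\Gamma_j)\cap A=\emptyset$ for all $j$.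

**Step 2: the set to be lifted is zero-dimensional.** Let $D=g^{-1}(A)$, a compact set disjoint from every $\Gamma_j$. So $D$ is contained in the union of the finitely many open $2$-simplices of the $j$-th subdivision. These are disjoint, and open in $K$ because $\dim K\le2$. Hence each cuts $D$ in a clopen subset. As $j\to\infty$ the simplices become small, so $D$ splits into finitely many clopen subsets of arbitrarily small diameter.

**Step 3: local choice of height.** Let $e\in D$. The closed set $X_{g(e)}$ contains no nondegenerate interval: otherwise it would contain some $[a,b]$ with rational $a<b$, and $g(e)\in G_{a,b}(X)$. So there is $t_e\in I\setminus X_{g(e)}$ with $|t_e-f_1(e)|<\varepsilon$. Since $(t_e,g(e))\notin X$ and $X$ is closed, $e$ has an open neighborhood $N_e$ in $K$ with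
$$(\{t_e\}\times g(N_e))\cap X=\emptyset\quad\text{and}\quad|f_1-t_e|<\varepsilon\text{ on }N_e.$$

**Step 4: assemble.** By Step 2 and a Lebesgue number for the cover $\{N_e\}$ of $D$, partition $D$ into finitely many clopen sets $D_i$ with $D_i\subset N_{e_i}$. Let $s=t_{e_i}$ on $D_i$. This $s\colon D\to I$ is continuous, $|s-f_1|<\varepsilon$ on $D$, and $(s,g)|_D$ misses $X$. Extend $s-f_1$ to $K$ by Tietze with bound $\varepsilon$, add $f_1$, and clamp to $I$. This extends $s$ to $K$ with $|s-f_1|\le\varepsilon$. Off $D$ we have $g\notin A=p(X)$, so $(s,g)\notin X$ whatever $s$ is. Thus $(s,g)\colon K\to Q$ misses $X$ and is within $\varepsilon$ of $(f_1,f_2)$. $\square$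

## 10. Proof of Theorem A

**Step 1: remove the ends.** The propositions above require $X\subset(0,1)\times Q_2$. The set $X\cap(\{0,1\}\times Q_2)$ is a $Z$-set, since the maps $(t,x)\mapsto(\delta+(1-2\delta)t,x)$, $\delta\to0$, converge to the identity and their images miss it. Let
$$X_m=X\cap([\tfrac1m,1-\tfrac1m]\times Q_2),\qquad m\ge3.\tag{6}$$
Then $X$ is the union of $X\cap(\{0,1\}\times Q_2)$ and the closed sets $X_m$. By Fact 2 it suffices that each $X_m$ is a $Z$-set.

**Step 2: apply the propositions.** $X_m$ is compact in $(0,1)\times Q_2$. It has infinite codimension by Lemma 2(a) and countable vertical order. By Proposition 9, $p(X_m)$ has infinite codimension, in particular codimension $\ge2$. All fibers are countable, so every $G_{a,b}(X_m)$ is empty, and Proposition 10 shows that $X_m$ is a $Z_2$-set. By Lemma 4(b), $X_m$ is a $Z$-set. $\blacksquare$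

## 11. Uncountable fibers over a small set

The proof tolerates uncountable fibers if they sit over a small set of $x$.

**Definition.** A subset of $Q_2$ is *$\sigma$-small* if it lies in a countable union of closed subsets of $Q_2$ of infinite codimension. For $X\subset Q$ let $E(X)=\{x\in Q_2:X_x\text{ is uncountable}\}$.

Every countable set is $\sigma$-small, because points have infinite codimension (Lemma 6). The whole of $Q_2$ is not: closed sets of infinite codimension are nowhere dense, and Baire's theorem applies.

**Theorem B.** Let $X\subset Q$ be compact of infinite codimension.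

(i) If $X\subset(0,1)\times Q_2$: $p(X)$ has infinite codimension in $Q_2$ if and only if $E(X)$ is $\sigma$-small.

(ii) If $E(X)$ is $\sigma$-small, then $X$ is a $Z$-set in $Q$ if and only if $G_{a,b}(X)$ is a $Z$-set in $Q_2$ for all rationals $a<b$ in $I$. In particular $X$ is a $Z$-set if $E(X)$ is $\sigma$-small and $X$ contains no vertical interval.

*Proof.* (i) If $p(X)$ has infinite codimension, then $E(X)\subset p(X)$ is $\sigma$-small. Conversely, let $E(X)\subset\bigcup_{i\ge0}F_i$ with $F_i$ closed of infinite codimension, and suppose $p(X)$ is bad. Repeat the construction of Proposition 9 with one change, whose purpose is to keep the limit point $x$ out of every $F_i$. After the bad set $B_{i+1}$ has been obtained, write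
$$B_{i+1}=(B_{i+1}\cap F_i)\cup\bigcup_{m\ge1}\{x\in B_{i+1}:d(x,F_i)\ge1/m\}.$$
The first set has infinite codimension by Lemma 2(a). If all the others had it, so would $B_{i+1}$ by Lemma 7. So one of the sets $\{x\in B_{i+1}:d(x,F_i)\ge1/m\}$ is bad. Replace $B_{i+1}$ by it. Property (5) passes to subsets, so the construction continues. A point $x\in\bigcap_iB_i$ now lies outside $\bigcup F_i\supset E(X)$, while $X_x$ is uncountable as in Step 2 of Proposition 9. This is a contradiction.

(ii) Suppose $X$ is a $Z$-set, and let $f\colon K\to Q_2$ be a map of a polyhedron. By Fact 1, approximate $(\frac{a+b}2,f)\colon K\to Q$ by $(s,g)$ missing $X$, so closely that $s(K)\subset(a,b)$. If $g(y)\in G_{a,b}(X)$, then $(s(y),g(y))\in[a,b]\times\{g(y)\}\subset X$, which is impossible. So $g$ is close to $f$ and misses $G_{a,b}(X)$. Thus $G_{a,b}(X)$ is a $Z_m$-set for all $m$, that is, a $Z$-set.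

Conversely, suppose all $G_{a,b}(X)$ are $Z$-sets, and let $X_m$ be as in (6). It has infinite codimension by Lemma 2(a). $E(X_m)\subset E(X)$ is $\sigma$-small, so $p(X_m)$ has infinite codimension by (i). $G_{a,b}(X_m)$ is a closed subset of the $Z$-set $G_{a,b}(X)$, so it is a $Z$-set. By Proposition 10, $X_m$ is a $Z_2$-set, and by Lemma 4(b) a $Z$-set. As in Step 1 of Section 10, $X$ is a $Z$-set. If $X$ contains no vertical interval, all $G_{a,b}(X)$ are empty. $\square$

**Two examples.** Let $C\subset Q$ be Wong's Cantor set, which is not a $Z$-set (Section 6). It has infinite codimension by Lemma 6, and every $C_x$ is zero-dimensional or empty. So in Theorem A "countable" cannot be weakened to "zero-dimensional". Since $C$ contains no vertical interval, Theorem B(ii) shows that $E(C)$ is not $\sigma$-small.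

Next, let $C$ be a copy of this Cantor set in $Q_2$, and let $X=I\times C$. It has infinite codimension by Lemma 2(c), and $E(X)=C$ is $\sigma$-small. But $X$ is not a $Z$-set, because $G_{0,1}(X)=C$ is not. So the condition on the sets $G_{a,b}(X)$ cannot be dropped.

## 12. Finite codimension

If fibers have at most $r$ points, then $r$ splittings suffice, and each application of Lemma 8 costs one unit of codimension.

**Theorem C.** Let $n\ge1$ and let $X\subset Q$ be compact with $\operatorname{codim}X\ge n$ and vertical order at most $r\ge1$.

(i) If $X\subset(0,1)\times Q_2$, then $\operatorname{codim}p(X)\ge n-r$ in $Q_2$. The bound is sharp for all $1\le r\le n$.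

(ii) If $r\le n-2$, then $X$ is a $Z_{n-1}$-set. Thus for compact sets of vertical order at most $n-2$: $\operatorname{codim}\ge n\iff Z_{n-1}$.

*Proof of the bound in (i).* If $n-r\le0$ there is nothing to prove. Let $n-r\ge1$ and suppose $B_0=p(X)$ does not have codimension $\ge n-r$. For $0\le i\le r$ we find inductively a compact set $B_i$ that does not have codimension $\ge n-r+i$, and $i+1$ disjoint closed intervals $J$ with $B_i\subset p(X\cap(J\times Q_2))$ for each of them. Start with $B_0$ and $J=I$.

Given $B_i$ with $i<r$, pick one of the intervals, $J$, and put $Y=X\cap(J\times B_i)$, so $p(Y)=B_i$. Let $k=n-r+i$. Then $k\ge1$ and $k+1\le n$, so $\operatorname{codim}Y\ge k+1$ by Lemma 2(a), while $p(Y)$ does not have codimension $\ge k$. Lemma 8 gives disjoint $L,L'$ such that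
$$B_{i+1}=p(Y\cap(L\times Q_2))\cap p(Y\cap(L'\times Q_2))\subset B_i$$
does not have codimension $\ge k+1=n-r+(i+1)$. Replace $J$ by the two disjoint intervals $L\cap J$ and $L'\cap J$. The other intervals are kept, and their property holds since $B_{i+1}\subset B_i$.

Finally $B_r\ne\emptyset$, because the empty set has infinite codimension. For $x\in B_r$ the set $X_x$ meets $r+1$ disjoint intervals. This contradicts vertical order at most $r$.

*Proof of sharpness in (i).* Let $1\le r\le n$. We generalize the staircase of Section 6. By a theorem of Hurewicz, every compact metrizable space of dimension $\le r-1$ is the image of a zero-dimensional compactum under a continuous map all of whose point inverses have at most $r$ points. Let $g\colon C\to[\frac14,\frac34]^{r-1}$ be such a map onto the cube, let $e\colon C\to(0,1)$ be an embedding, and put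
$$X'=\{(e(c),g(c),\tfrac12,\dots,\tfrac12):c\in C\}\subset(0,1)\times(0,1)^{r-1}\times(0,1)^{n-r}.$$
Write $Q=I^n\times Q'$ and $X=X'\times Q'$. Then $X\subset(0,1)\times Q_2$. Over a point of the shadow with second block $y\in[\frac14,\frac34]^{r-1}$, $X$ has as many points as $g^{-1}(y)$, so $X$ has vertical order at most $r$.

*Codimension of $X$.* Let $V\subset I^n$ be open. A point $x\in X'\cap V$ is an interior point of $I^n$, so $H_k(V,V\setminus\{x\})=0$ for $k<n$. As $e$ is an embedding, $X'$ is homeomorphic to $C$, hence zero-dimensional, and Lemma 6 gives $H_k(V,V\setminus X')=0$ for $k<n$. For a basic open box $O\subset Q'$, which is empty or contractible, this gives $H_k(V\times O,(V\times O)\setminus X)=0$ for $k<n$. The sets $V\times O$ form a basis closed under finite intersections, so $\operatorname{codim}X\ge n$ by Lemma 2(b).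

*Codimension of the shadow.* We have $p(X)=[\frac14,\frac34]^{r-1}\times\{\frac12\}^{n-r}\times Q'$. For the open set $U=(\frac14,\frac34)^{r-1}\times(0,1)^{n-r}\times Q'$ of $Q_2$, the contractible first and last factors drop out and
$$H_{n-r}(U,U\setminus p(X))\cong H_{n-r}(\mathbb R^{n-r},\mathbb R^{n-r}\setminus0)\cong\mathbb Z\ne0.$$
So $\operatorname{codim}p(X)\ge n-r+1$ fails.

*Proof of (ii).* The part of $X$ in $\{0,1\}\times Q_2$ is a $Z$-set, hence a $Z_{n-1}$-set. By Fact 2 it suffices to show that each $X_m$ from (6) is a $Z_{n-1}$-set. It has codimension $\ge n$ by Lemma 2(a), and vertical order at most $r$. By (i), $\operatorname{codim}p(X_m)\ge n-r\ge2$. Its fibers are finite, so all $G_{a,b}(X_m)$ are empty, and Proposition 10 shows that $X_m$ is a $Z_2$-set. By Lemma 4(b), it is a $Z_{n-1}$-set. The converse implication in the last sentence is Lemma 4(c) with $m=n-1$. $\square$
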